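# Non-surjective cellular automata whose shortest diamonds outnumber their states

## 1. Shortest diamonds of length $(4\kappa-5)N+1$

**Theorem 1.** Let $\kappa\ge 3$, let $N\ge 3$ be coprime to $2\kappa$, let $s\ge 1$, and put $n=2\kappa(N+1+s)$. There is an $n$-state non-surjective range-2 cellular automaton whose shortest diamond has length exactly $(4\kappa-5)N+1$.

For $n\ge 2$ let $d(n)$ be the maximum, over all non-surjective $n$-state range-2 cellular automata, of the length of the shortest diamond.

**Corollary 2.**

1. $d(56)\ge 56$.
2. For each fixed $\kappa\ge 3$ and all $n$ divisible by $2\kappa$ with $n\ge 2\kappa(2\kappa+5)$,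
$$d(n)\ \ge\ \Big(2-\frac{5}{2\kappa}\Big)n-(4\kappa-5)(2\kappa+1)+1 .$$
In particular $d(n)>n-1$ for every $n\ge 288$ divisible by $6$.
3. $d(n)\ge 2n-9\sqrt n-4$ for all $n=4\kappa^2+6\kappa$ with $\kappa\ge 3$. Hence $\limsup_{n\to\infty}d(n)/n\ge 2$, and no upper bound of the form $d(n)\le cn+O(1)$ with $c<2$ holds.

In plain words: a cellular automaton that is not onto must confuse two different words with the same ends, and one asks how long the shortest confused pair can be in terms of the number $n$ of states. The paper "Bounds on Non-surjective Cellular Automata" (https://informatik-rub.de/wp-content/uploads/2021/03/KariVZ2009-nonsurjca.pdf) is the source of the conjecture that the tight upper bound is $n-1$. The statement to be decided has two parts: first, that every $n$-state non-surjective range-2 automaton has a diamond of length at most $n-1$; second, that for every $n\ge2$ some such automaton has shortest diamond of length exactly $n-1$. The data given with the question are these: for $2\le n\le 6$ there are automata whose shortest diamond has length $n-1$, and there is an 8-state automaton whose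 shortest diamond has length $6$.

Corollary 2 refutes the first part, already at $n=56$, so the conjunction of the two parts is false. These notes do not determine $d(n)$, and they do not decide whether length exactly $n-1$ is attained for every $n$.

To see when the theorem beats $n-1$, write $K=(4\kappa-5)N+1$ and compute
$$K-(n-1)=(2\kappa-5)N+2-2\kappa(1+s).$$
The coefficient $2\kappa-5$ is positive exactly because $\kappa\ge 3$. For $\kappa=4$, $N=5$, $s=1$ the right-hand side is $15+2-16=1$; this is the 56-state example, and it will be our running example.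

## 2. Range-2 rules, diamonds, and the Garden of Eden theorem

**Definition (range-2 cellular automaton).** Let $S$ be a finite set of $n$ states and $f:S\times S\to S$ a map, the *local rule*. The automaton is the map $F:S^{\mathbb Z}\to S^{\mathbb Z}$ with $F(z)_i=f(z_i,z_{i+1})$. It is *non-surjective* if $F$ is not onto. On finite words, $f(a_1a_2\cdots a_m)=f(a_1,a_2)f(a_2,a_3)\cdots f(a_{m-1},a_m)$, so a word of length $m$ has an image of length $m-1$.

**Definition (diamond).** A diamond of length $k\ge 1$ is a pair of words $XuY$, $XvY$ with $X,Y\in S$, $u,v\in S^k$, $u\ne v$ and $f(XuY)=f(XvY)$. The length counts only the middle words.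

For example, let $S=\{0,1\}$ and let $f$ be the minimum of its two arguments. Then $f(000)=00=f(010)$, a diamond of length $1$.

**Garden of Eden theorem (Moore–Myhill).** A cellular automaton has a diamond if and only if it is non-surjective.

So every non-surjective automaton has a shortest diamond, and $d(n)$ is a maximum over a nonempty finite set of rules (a constant rule is non-surjective for $n\ge 2$).

## 3. The pair bound and two states

A first bound comes from watching the pairs of letters that stand above each other. In a shortest diamond $XuY$, $XvY$ of length $k$ we have $u_j\ne v_j$ for every $j$. Indeed, if $u_j=v_j$, then the two words differ before position $j$ or after it, and cutting at $j$ leaves a diamond of length at most $k-1$.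

Moreover the two-element sets $\{u_j,v_j\}$ are pairwise distinct. Suppose $\{u_i,v_i\}=\{u_j,v_j\}$ with $i<j$. If $u_i=u_j$ and $v_i=v_j$, delete the positions $i+1,\dots,j$ from both words. If $u_i=v_j$ and $v_i=u_j$, use $u_1\cdots u_iv_{j+1}\cdots v_k$ and $v_1\cdots v_iu_{j+1}\cdots u_k$ instead. In both cases the new words still have equal images, because at the junction the letters read are $f(u_j,u_{j+1})$ and $f(v_j,v_{j+1})$ (with $u_{k+1}=v_{k+1}=Y$), which are equal. They differ in the first letter, and their length is $k-(j-i)\ge 1$. This contradicts minimality.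

Hence $d(n)\le n(n-1)/2$. For $n=2$ this gives $d(2)\le 1$, and the minimum rule shows $d(2)=1=n-1$. For $n=3$ it gives only $d(3)\le 3$. So the question is how many pairs a shortest diamond can really visit.

## 4. Path counting with multisets

To bound the shortest diamond from below we must control all words with a given image at once. The tool is the multiset of their possible last letters.

**Definition.** For a multiset $T$ on $S$ and $\sigma\in S$, let $T\cdot\sigma$ be the multiset in which $Y$ has multiplicity $\#\{X\in T: f(X,Y)=\sigma\}$, where $X$ is counted with its multiplicity in $T$. Given $X_0$ and $\sigma_1,\sigma_2,\dots$, put $T_0=\{X_0\}$ and $T_j=T_{j-1}\cdot\sigma_j$.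

By induction on $j$, the multiplicity of $Y$ in $T_j$ is the number of words $X_0u_1\cdots u_{j-1}Y$ with image $\sigma_1\cdots\sigma_j$. Two different words counted for the same $Y$ in $T_{k+1}$ are exactly a diamond of length $k$. Hence, for $k\ge 1$:

$$\text{a diamond of length }k\text{ exists}\iff\text{for some }X_0,\sigma_1,\dots,\sigma_{k+1},\ T_{k+1}\text{ has an element of multiplicity}\ge 2. \tag{1}$$

**Definition.** A set $T$ is *safe* if $T\cdot\sigma$ is multiplicity-free for every $\sigma$.

If $T\subseteq T'$, then $T\cdot\sigma\subseteq T'\cdot\sigma$ as multisets. So subsets of safe sets are safe, and it is enough to follow *containers* of the $T_j$.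

Here is a three-state example by hand. Let $S=\{0,1,2\}$ with rows
$$f(0,\cdot)=(0,0,1),\qquad f(1,\cdot)=(1,2,0),\qquad f(2,\cdot)=(0,1,2).$$
The only set $T_1$ with more than one element is $\{0,1\}$, obtained from $X_0=0$, $\sigma_1=0$. The rows of $0$ and $1$ differ in every column, so $\{0,1\}$ is safe and there is no diamond of length $1$. Next, $\{0,1\}\cdot 0=\{0,1,2\}$: the elements $0,1$ come from row $0$ and the element $2$ from row $1$. In $\{0,1,2\}\cdot 0$ the element $0$ has multiplicity $2$, because $f(0,0)=f(2,0)=0$. The diamond is $0\,00\,0$ and $0\,12\,0$, both with image $000$. So here the shortest diamond has length $2=n-1$.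

## 5. A clock on $B\times D$, run once

To make short diamonds impossible, let the sets $T_j$ carry a clock, and let a collision be possible only at one late reading of it. This section builds such a clock in its simplest form. It gives shortest diamonds of length close to $n$, and it shows why a single run cannot exceed $n-1$.

Let $L\ge 2$ and $B=\mathbb Z_L$ with representatives $0,\dots,L-1$. Let $N\ge 3$ be coprime to $L$, and let $\theta=N^{-1}\in\mathbb Z_L$. Put
$$b_0=-\theta,\qquad \beta(\tau)=b_0-\tau\theta=-(\tau+1)\theta\in B\quad(\tau\ge 0).$$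
Since $N\theta=1$ in $\mathbb Z_L$,
$$\beta(mN+N-1)=-(m+1)N\theta=-1-m. \tag{2}$$

Let $A=D\cup P$ be a disjoint union with $D=\{e_t:t\in\mathbb Z_N\}\cup\{w\}$ and $|P|=s\ge 1$. Fix $p\in P$ and put $e^*=e_{N-1}$. The state set is $S=B\times A$, so $|S|=L(N+1+s)$. For a state $X=(b,a)$ call $b$ its *index* and $a$ its *value*. The first part of the rule, for $X=(b,a)$ and $Y=(b',a')$, is:

**(F1)** If $a,a'\in D$, then $f(X,Y)=(b-b',\rho(a'))$. Here $\rho=\mathrm{id}$, except that if $b-b'=\theta$ and $a=e_t$, then $\rho$ is the transposition $(w\;e_{t+1})$.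

**Definition (marked sets).** Let $C\subseteq B$ with $\beta(\tau)\in C$, and let $t=\tau\bmod N$. Put
$$M^+_\tau(C)=\{(\beta(\tau),e_t)\}\cup(C\setminus\{\beta(\tau)\})\times\{w\},\qquad M^-_\tau(C)=\{(\beta(\tau),w)\}\cup(C\setminus\{\beta(\tau)\})\times\{e_t\}.$$

The index $\beta(\tau)$ is marked: its value differs from the value at all other indices. The mark shows the time in two ways, through the residue $t=\tau\bmod N$ and through the index $\beta(\tau)$. By (2), $t$ equals $N-1$ once every $N$ steps, and at these moments the marked index runs through $L-1,L-2,\dots,1,0$. For $L=8$, $N=5$ we get $\theta=5$, $b_0=3$, and the marked indices for $\tau=0,\dots,4$ are $3,6,1,4,7$. So $M^+_0(B)$ has $(3,e_0)$ together with $(b,w)$ for $b\neq 3$.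

**Lemma 3 (the clock).** Let $f$ be any rule on $B\times A$ that satisfies (F1) and for which $f(X,Y)$ has second component $a'$ whenever $a\in D$, $a'\in P$. Let $T$ be a set of states with pairwise distinct indices and values in $D$, and let $\sigma=(x,i)$ with $i\in D$. Then $T\cdot\sigma$ is multiplicity-free. Moreover:

(a) If $T=C\times\{a\}$, then $T\cdot\sigma=(C-x)\times\{a''\}$ for some $a''\in D$.

(b) If $T=M^{\pm}_\tau(C)$ and $t=\tau\bmod N$, then $T\cdot(\theta,w)=M^{\pm}_{\tau+1}(C-\theta)$ and $T\cdot(\theta,e_{t+1})=M^{\mp}_{\tau+1}(C-\theta)$. For every other $\sigma=(x,i)$ with $i\in D$, $T\cdot\sigma=(C-x)\times\{i\}$.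

**Proof.** Let $X=(b,a)\in T$ and $f(X,Y)=\sigma$. If $a'\in P$, the second component of $f(X,Y)$ would be $a'\in P$, but $i\in D$. So (F1) applies, and $X$ has exactly one $\sigma$-successor, $Y=(b-x,\rho(i))$, because $\rho$ is an involution determined by $x$ and $a$. Distinct elements of $T$ have distinct indices, so they have successors with distinct indices, and $T\cdot\sigma$ is multiplicity-free.

In (a) all elements have the same value $a$, so $\rho(i)$ is the same for all.

In (b) the values are $e_t$ and $w$. The new value is $i$, except when $x=\theta$ and the old value is $e_t$; then it is $e_{t+1}$ for $i=w$, it is $w$ for $i=e_{t+1}$, and it is $i$ otherwise. So for $\sigma\notin\{(\theta,w),(\theta,e_{t+1})\}$ all new values are $i$. The letter $(\theta,w)$ turns $e_t$ into $e_{t+1}$ and $w$ into $w$; the letter $(\theta,e_{t+1})$ turns $e_t$ into $w$ and $w$ into $e_{t+1}$. In both cases indices shift by $-\theta$, and $\beta(\tau)-\theta=\beta(\tau+1)$. This is the claim. $\blacksquare$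

So while the word $\sigma$ uses letters with value in $D$, either the clock advances by one tick or the mark is erased. Now complete the rule in the simplest way.

**(F2′)** If $a\in P$ or $a'\in P$, then $f(X,Y)=(b,a')$, with two exceptions. Start of the clock: if $a=p$ and $b'=b_0$, the second component is $e_0$ when $a'=w$ and $w$ when $a'=e_0$. Trigger: if $a=e^*$, $a'=p$, $b\in\{0,1\}$ and $b'=0$, the first component is $1-b$.

**Proposition 4 (one run).** The shortest diamond of the rule (F1), (F2′) on $n=L(N+1+s)$ states has length exactly $(L-1)N$.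

**Proof.** Use as containers the sets $B\times\{a\}$ and $M^\pm_\tau(B)$, and let $\sigma=(x,i)$.

Suppose first that the values of the container $T$ lie in $D$. If $i\in D$, Lemma 3 applies. If $i\in P$, then $f(X,Y)=\sigma$ forces $a'=i$. For $i\ne p$ the first component of $f(X,Y)$ is $b$, so only the row $b=x$ contributes and $T\cdot\sigma=B\times\{i\}$. For $i=p$ fix $b'$: the first component, as a function of the index $b$ of the element of $T$, is the identity on $B$ unless $b'=0$. For $b'=0$ it is injective if both or neither of $(0,e^*),(1,e^*)$ lie in $T$. In that case $T\cdot\sigma$ is multiplicity-free and contained in $B\times\{p\}$. The remaining case, exactly one of $(0,e^*),(1,e^*)$ in $T$, occurs only for $T=M_\tau^\pm(B)$ with $\tau\equiv N-1\pmod N$ and $\beta(\tau)\in\{0,1\}$.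

Suppose next that $T=B\times\{a\}$ with $a\in P$. Then only the row $b=x$ contributes, once for each $b'$, and $T\cdot\sigma$ is $B\times\{i\}$, or $M^+_0(B)$ (if $a=p$, $i=w$), or $M^-_0(B)$ (if $a=p$, $i=e_0$).

By (2) the least $\tau\equiv N-1$ with $\beta(\tau)\in\{0,1\}$ has $\beta(\tau)=1$, $m=L-2$, so it is $\tau'=(L-1)N-1$. By induction, for $j\le\tau'+1$ the multiset $T_j$ is multiplicity-free and contained in some $B\times\{a\}$ or in some $M^\pm_\tau(B)$ with $\tau\le j-1$: the step from $j\le\tau'$ to $j+1$ meets only $\tau\le j-1<\tau'$. By (1), every diamond has length at least $\tau'+1=(L-1)N$.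

Conversely, start at $X_0=(0,p)$, apply $(0,w)$ to get $M^+_0(B)$, and apply $(\theta,w)$ $\tau'$ times to get $M^+_{\tau'}(B)$, which contains $(1,e^*)$ and $(0,w)$. Both reach $(0,p)$ under the letter $(0,p)$, so $(0,p)$ has multiplicity at least $2$ in $T_{\tau'+2}$. This is a diamond of length $\tau'+1$. $\blacksquare$

For $L=2$, $N=3$, $s=1$ (ten states, $\theta=1=b_0$) the two words are
$$(0,p)\,(1,e_0)\,(0,e_1)\,(1,e_2)\,(0,p)\qquad\text{and}\qquad (0,p)\,(0,w)\,(1,w)\,(0,w)\,(0,p),$$
both with image $(0,w)(1,w)(1,w)(0,p)$, and the length is $3=(L-1)N$.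

Here is where this design stops. The pair $(\beta(\tau),e_{t})$ is itself a state, so the clock has at most $LN$ readings, and $LN<n$. With one run, the length $(L-1)N$ stays below $n-1$ whatever the parameters are: $n-(L-1)N=N+L(1+s)>1$. To go further, the clock must be run a second time *before* anything collides. But the trigger cannot announce the end of the first run in this design. While $T$ has all indices of $B$, the first component of $f((b,a),(b',p))$ is, for fixed $b'$, a map from $B$ to $B$. Such a map is either a bijection, and then for each $x$ every $b'$ is reached exactly once, as if nothing had happened, or it is not injective, and then there is a collision.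

## 6. Half of the indices: leaking without colliding

The way past this point is to make the first run with only half of the indices. A map from half of $B$ to $B$ can be injective and still change which elements it hits. So a trigger can have a visible effect on a half set that is not a collision: it *leaks* into the other half. The set then grows to all of $B$, the clock starts again, and only at the end of this second run does the same trigger collide.

Take $L=2\kappa$ and let the halves be the two parity classes. The indices are grouped in pairs $\{2q,2q+1\}$. The new normal rule will be that row $b$ sends to each $b'$ the first component $b$ or $b$ with its last bit flipped, according to the parity of $b'$. A set with one index in each pair then reproduces sets of one parity class, while a set that contains both members of a pair produces both classes. The trigger permutes the four indices $0,1,2,3$ cyclically, for $b'=0$ only. The table in Section 8 will show that on the odd class the trigger does nothing visible; on the even class it leaks exactly when one but not both of $0,2$ carry $e^*$; and it never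 makes a collision on one class. With both classes present it is harmless when all or none of $0,1,2,3$ carry $e^*$.

Two runs of about $2\kappa N$ ticks each, on about $2\kappa N$ states, are the source of the factor $2$ in Corollary 2.

## 7. The automaton

Let $\kappa\ge 3$, let $N\ge3$ be coprime to $2\kappa$, and let $s\ge 1$. Keep all notation of Section 5 with $L=2\kappa$. So $B=\mathbb Z_{2\kappa}$, $S=B\times A$ and $|S|=2\kappa(N+1+s)=n$.

For $b\in B$ let $q(b)=\lfloor b/2\rfloor$ and $c(b)=b\bmod 2\in\mathbb Z_2$, and write $[q,\varepsilon]=2q+\varepsilon$. Since $2\kappa$ is even, $c:B\to\mathbb Z_2$ is a homomorphism. Since $\theta$ is invertible modulo $2\kappa$, $c(\theta)=1$, and so $b_0=-\theta$ is odd. Put $B_\varepsilon=\{b:c(b)=\varepsilon\}$; then $B_\varepsilon-x=B_{\varepsilon+c(x)}$. Each $B_\varepsilon$ contains exactly one of $2q,2q+1$ for each $q$.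

**Local rule.** For $X=(b,a)$ and $Y=(b',a')$ use (F1) if $a,a'\in D$, and otherwise:

**(F2)** If $a\in P$ or $a'\in P$, then $f(X,Y)=([q(b),c(b)+c(b')],\,a')$, with the two exceptions (G) and (Δ).

**(G)** If $a=p$ and $b'=b_0$, the second component is $e_0$ when $a'=w$, and $w$ when $a'=e_0$.

**(Δ)** If $a=e^*$, $a'=p$, $b\in\{0,1,2,3\}$ and $b'\in\{0,1\}$, the first component is $(b-1)\bmod 4\in\{0,1,2,3\}$ when $b'=0$, and $b$ when $b'=1$.

The exceptions exclude each other, since (G) needs $a=p$ and (Δ) needs $a=e^*$. Note that $\kappa\ge 3$ guarantees that $0,1,2,3$ are not all of $B$. The hypothesis of Lemma 3 holds: if $a\in D$ and $a'\in P$, the second component is $a'$, because (G) needs $a=p$.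

**Containers.** The following families of sets will contain all $T_j$ until the first collision.

- $\mathcal C$: the sets $B_\varepsilon\times\{a\}$ with $\varepsilon\in\mathbb Z_2$, $a\in A$.
- $\mathcal X$: the sets $Z\times\{p\}$ where $Z\subseteq B$ contains exactly one of $2q,2q+1$ for each $q$.
- $\mathcal M_\tau$ ($\tau\ge 0$): the two sets $M^+_\tau=M^+_\tau(B_\varepsilon)$ and $M^-_\tau=M^-_\tau(B_\varepsilon)$ with $\varepsilon=c(\beta(\tau))$.
- $\mathcal C'$: the sets $B\times\{a\}$ with $a\in A$.
- $\mathcal M'_\tau$ ($\tau\ge0$): the two sets $M'^{+}_\tau=M^+_\tau(B)$ and $M'^-_\tau=M^-_\tau(B)$.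

For $\kappa=4$, $N=5$ we have $\beta(0)=3$, so $M^+_0=\{(3,e_0),(1,w),(5,w),(7,w)\}$ and $M'^+_0$ has in addition $(0,w),(2,w),(4,w),(6,w)$. An element of $\mathcal X$ is $\{0,3,5,6\}\times\{p\}$.

In each of these sets distinct elements have distinct indices, and the values lie all in $D$ or all in $P$. Members of $\mathcal C$, $\mathcal X$, $\mathcal M_\tau$ are called *one-class* sets; for each $q$ they contain exactly one element whose index $b$ has $q(b)=q$. Members of $\mathcal C'$, $\mathcal M'_\tau$ are called *two-class* sets; they contain exactly one element of each index.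

## 8. Transitions of one-class and two-class sets

**Lemma 5 (one class).** (a) If $T\in\mathcal C\cup\mathcal X$, then $T$ is safe and every $T\cdot\sigma$ is contained in a member of $\mathcal C\cup\mathcal X\cup\mathcal M_0$.

(b) If $T\in\mathcal M_\tau$, then $T$ is safe and every $T\cdot\sigma$ is contained in a member of $\mathcal C\cup\mathcal X\cup\mathcal M_{\tau+1}$ or in $B\times\{p\}$. The last possibility is needed only if $\tau\equiv N-1\pmod N$ and $\beta(\tau)\in\{0,2\}$.

**Lemma 6 (two classes).** (a) If $T\in\mathcal C'$, then $T$ is safe and every $T\cdot\sigma$ is contained in a member of $\mathcal C'\cup\mathcal M'_0$.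

(b) If $T\in\mathcal M'_\tau$, and it is not the case that both $\tau\equiv N-1\pmod N$ and $\beta(\tau)\in\{0,1,2,3\}$, then $T$ is safe and every $T\cdot\sigma$ is contained in a member of $\mathcal C'\cup\mathcal M'_{\tau+1}$.

**Proof of both lemmas.** Let $\sigma=(x,i)$.

**Step 1: values of $T$ in $D$, $i\in D$.** This step lets the clock tick; it is Lemma 3. The multiset $T\cdot\sigma$ is multiplicity-free. For $T=B_\varepsilon\times\{a\}$ it is $B_{\varepsilon+c(x)}\times\{a''\}\in\mathcal C$. For $T\in\mathcal M_\tau$ it lies in $\mathcal C$ or in $\mathcal M_{\tau+1}$: the class after a tick is $B_\varepsilon-\theta$, which is the parity class of $\beta(\tau)-\theta=\beta(\tau+1)$. For two-class $T$ it lies in $\mathcal C'$, or in $\mathcal M'_{\tau+1}$ if $T\in\mathcal M'_\tau$.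

**Step 2: values of $T$ in $D$, $i\in P$, normal rule.** This step treats the letters for which (Δ) plays no role. Since $i\in P$, the case (F1) cannot give $\sigma$, so $f(X,Y)=\sigma$ forces $a'\in P$, hence $a'=i$. Let
$$I=\{b\in\{0,1,2,3\}:(b,e^*)\in T\},$$
and suppose that $i\ne p$ or $I=\emptyset$. Then the condition $f(X,Y)=\sigma$ reads $a'=i$, $q(b)=q(x)$ and $c(b')=c(b)+c(x)$. If $T$ is one-class, exactly one index $b$ of $T$ has $q(b)=q(x)$, so $T\cdot\sigma=B_{c(b)+c(x)}\times\{i\}\in\mathcal C$ with all multiplicities $1$. If $T$ is two-class, the indices $2q(x)$ and $2q(x)+1$ both occur and give complementary classes, so $T\cdot\sigma=B\times\{i\}\in\mathcal C'$ with all multiplicities $1$.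

**Step 3: the table of (Δ).** This step prepares the letters $(x,p)$ for arbitrary $I$. For $(b,a)\in T$ and $b'\in B$ let $h(b,b')$ be the first component of $f((b,a),(b',p))$. The multiplicity of $(b',p)$ in $T\cdot(x,p)$ is the number of indices $b$ of $T$ with $h(b,b')=x$. Therefore:

$$\text{if }h(\cdot,b')\text{ is injective on the indices of }T\text{ for every }b'\in B,\text{ then }T\cdot(x,p)\text{ is multiplicity-free for every }x. \tag{3}$$

For $b'\ge 2$ the rule is normal, $h(b,b')=[q(b),c(b)+c(b')]$, which is injective in $b$ on all of $B$. For $b'\in\{0,1\}$ and $b\ge 4$ the rule is also normal, so $h(\cdot,b')$ is injective there, and its values are at least $4$ because $q(b)\ge 2$. For $b'\in\{0,1\}$ and $b\le 3$ the values lie in $\{0,1,2,3\}$ and are as follows.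

| $b$ | $h(b,0)$, $b\notin I$ | $h(b,1)$, $b\notin I$ | $h(b,0)$, $b\in I$ | $h(b,1)$, $b\in I$ |
|---|---|---|---|---|
| $0$ | $0$ | $1$ | $3$ | $0$ |
| $1$ | $1$ | $0$ | $0$ | $1$ |
| $2$ | $2$ | $3$ | $1$ | $2$ |
| $3$ | $3$ | $2$ | $2$ | $3$ |

So injectivity has to be checked only for $b'\in\{0,1\}$ and on the indices $b\le 3$ of $T$.

**Step 4: one class, values in $D$, $i=p$.** This step shows that one class never collides, and finds when it leaks. Here $T\in\mathcal C\cup\mathcal M_\tau$, and the indices of $T$ that are at most $3$ are $0,2$ (even class) or $1,3$ (odd class).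

In the even class, $h(0,0)\in\{0,3\}$ and $h(2,0)\in\{1,2\}$, while $h(0,1)\in\{0,1\}$ and $h(2,1)\in\{2,3\}$. In the odd class, $h(1,0)\in\{0,1\}$ and $h(3,0)\in\{2,3\}$, while $h(1,1)\in\{0,1\}$ and $h(3,1)\in\{2,3\}$. In all four comparisons the sets are disjoint. So $h(\cdot,b')$ is injective for every $I$, and by (3) $T\cdot\sigma$ is multiplicity-free. It is contained in $B\times\{p\}$.

Next, when is $T\cdot\sigma\in\mathcal X$? We need, for each $q'$, exactly one of $(2q',p),(2q'+1,p)$ in $T\cdot\sigma$. For $q'\ge 1$ this holds: $b'\geq 2$ is normal, so only the one row $b$ of $T$ with $q(b)=q(x)$ contributes, with $c(b')=c(b)+c(x)$. For $q'=0$ and $x\ge 4$ it holds for the same reason, since rows $b\le3$ have values at most $3$. For $q'=0$ and $x\le 3$ we need exactly one pair $(b,b')$ with $b\le 3$ an index of $T$, $b'\in\{0,1\}$ and $h(b,b')=x$. Read the table by rows: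

- Odd class: row $1$ gives $\{0,1\}$ and row $3$ gives $\{2,3\}$, whatever $I$ is. The condition holds.
- Even class, $I=\emptyset$: rows $0,2$ give $\{0,1\}$, $\{2,3\}$. The condition holds.
- Even class, $I=\{0,2\}$: rows $0,2$ give $\{3,0\}$, $\{1,2\}$. The condition holds.

It remains to see which $I$ occur in the even class. For $T\in\mathcal C$, $I$ is $\emptyset$ or $\{0,2\}$. For $T\in\mathcal M_\tau$ with $t=\tau\bmod N\ne N-1$, the value $e^*$ does not occur, so $I=\emptyset$. For $t=N-1$ and $\beta=\beta(\tau)$, $I=\{\beta\}\cap\{0,2\}$ for $M^+_\tau$ and $I=\{0,2\}\setminus\{\beta\}$ for $M^-_\tau$; this is $\emptyset$ or $\{0,2\}$ unless $\beta\in\{0,2\}$. So $T\cdot\sigma\in\mathcal X$, except possibly when $\tau\equiv N-1$ and $\beta(\tau)\in\{0,2\}$, where we keep the container $B\times\{p\}$.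

**Step 5: two classes, values in $D$, $i=p$.** This step finds when two classes are safe. If $I=\emptyset$ or $I=\{0,1,2,3\}$, then each of the columns of the table is a permutation of $\{0,1,2,3\}$, so $h(\cdot,0)$ and $h(\cdot,1)$ are injective on $B$. By (3), $T\cdot\sigma$ is multiplicity-free, and $T\cdot\sigma\subseteq B\times\{p\}\in\mathcal C'$. One of these two values of $I$ occurs for every $T\in\mathcal C'$ with value in $D$. For $T\in\mathcal M'_\tau$ with $t\ne N-1$ we have $I=\emptyset$. For $t=N-1$ and $\beta(\tau)\notin\{0,1,2,3\}$ we have $I=\emptyset$ for $M'^+_\tau$ and $I=\{0,1,2,3\}$ for $M'^-_\tau$. The case left out is the one excluded in Lemma 6(b).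

**Step 6: values of $T$ in $P$.** This step starts the clock. Here $T\in\mathcal C$ with $a\in P$, or $T\in\mathcal X$, or $T=B\times\{a\}$ with $a\in P$; only (F2) and (G) apply. We have $f(X,Y)=\sigma$ if and only if $q(b)=q(x)$, $c(b')=c(b)+c(x)$ and $a'=i$, except that for $a=p$, $b'=b_0$, $i\in\{w,e_0\}$ the value $a'$ is the other element of $\{w,e_0\}$. For $T\in\mathcal C\cup\mathcal X$ exactly one index of $T$ has $q(b)=q(x)$. So $T\cdot\sigma$ is multiplicity-free and has index set one parity class $B_\varepsilon$. It is $B_\varepsilon\times\{i\}\in\mathcal C$, or, if $a=p$, $b_0\in B_\varepsilon$ and $i\in\{w,e_0\}$, it is $M_0^+$ (for $i=w$) or $M_0^-$ (for $i=e_0$), because $\beta(0)=b_0$. For $T=B\times\{a\}$ the two indices with $q(b)=q(x)$ give complementary classes, so all multiplicities are $1$ and the result is $B\times\{i\}\in\mathcal C'$ or a member of $\mathcal M'_0$.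

Steps 1, 2, 4, 6 cover all $\sigma$ for one-class sets, and Steps 1, 2, 5, 6 for two-class sets. $\blacksquare$

## 9. No diamond is shorter than $K$

Let $\tau_1$ be the least $\tau\equiv N-1\pmod N$ with $\beta(\tau)\in\{0,2\}$: the first moment at which one class can leak. Let $\tau_2$ be the least $\tau\equiv N-1\pmod N$ with $\beta(\tau)\in\{0,1,2,3\}$: the first moment at which two classes can collide. By (2), at $\tau=mN+N-1$ with $0\le m\le 2\kappa-1$ the marked index is $2\kappa-1-m$, which starts at $2\kappa-1\ge 5$ and decreases. So $\tau_1$ belongs to $\beta=2$, $m=2\kappa-3$, and $\tau_2$ to $\beta=3$, $m=2\kappa-4$: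
$$\tau_1=(2\kappa-2)N-1,\qquad \tau_2=(2\kappa-3)N-1. \tag{4}$$
Put
$$K=\tau_1+\tau_2+3=(4\kappa-5)N+1 .$$
In the running example $\kappa=4$, $N=5$ we have $\tau_1=29$, $\tau_2=24$ and $K=56$.

**Proposition 7.** For every $X_0$, every $\sigma_1,\sigma_2,\dots$ and every $0\le j\le K$, the multiset $T_j$ is multiplicity-free and is contained in a member of

(i) $\mathcal C\cup\mathcal X\cup\bigcup_{0\le\tau\le j-1}\mathcal M_\tau$, or

(ii) $\mathcal C'\cup\bigcup_{0\le\tau\le j-\tau_1-3}\mathcal M'_\tau$, where (ii) is used only if $j\ge\tau_1+2$.

**Proof.** The bounds on $\tau$ say that the clock cannot be ahead of the number of letters read; the induction on $j$ keeps track of this.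

**Step 1: start.** The case $j=0$ anchors the induction: $T_0=\{(b,a)\}\subseteq B_{c(b)}\times\{a\}\in\mathcal C$.

Now let the statement hold for some $j\le K-1=\tau_1+\tau_2+2$.

**Step 2: from type (i).** This step shows that the first class change needs $\tau_1+2$ letters. If $T_j$ lies in a container of type (i), Lemma 5 shows that $T_{j+1}$ is multiplicity-free. It has a container in $\mathcal C\cup\mathcal X$, in $\mathcal M_0$ (and $0\le j$), or in $\mathcal M_{\tau+1}$ with $\tau+1\le j$, all of type (i) for $j+1$. The only possible exception is that the container of $T_j$ is in $\mathcal M_\tau$ with $\tau\equiv N-1\pmod N$ and $\beta(\tau)\in\{0,2\}$. Then $\tau_1\le\tau\le j-1$, so $j\ge\tau_1+1$. In this case $T_{j+1}$ has a container of type (i), or $T_{j+1}\subseteq B\times\{p\}\in\mathcal C'$ with $j+1\ge\tau_1+2$, which is type (ii).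

**Step 3: from type (ii).** This step shows that a collision needs a second run. If the container of $T_j$ is in $\mathcal M'_\tau$, then $\tau\le j-\tau_1-3\le\tau_2-1$, so the case excluded in Lemma 6(b) does not occur. Hence $T_{j+1}$ is multiplicity-free and lies in a member of $\mathcal C'$, or of $\mathcal M'_0$, or of $\mathcal M'_{\tau+1}$. For $\mathcal M'_0$ the bound $0\le(j+1)-\tau_1-3$ holds because $j\ge\tau_1+2$. For $\mathcal M'_{\tau+1}$ we have $\tau+1\le(j+1)-\tau_1-3$. All are of type (ii) for $j+1$, and $j+1\ge\tau_1+2$. $\blacksquare$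

By (1), a diamond of length $k$ needs a $T_{k+1}$ with an element of multiplicity at least $2$, so $k+1\ge K+1$. Every diamond has length at least $K$.

## 10. A diamond of length exactly $K$

Take $X_0=(0,p)$ and follow $T_j$ along one particular word.

**Step 1: start the first clock.** Apply $\sigma_1=([0,c(b_0)],w)=(1,w)$. By Step 6 of Section 8 (applied to the single row $0$), the successors have odd index, value $w$ for $b'\ne b_0$ and $e_0$ for $b'=b_0$. So $T_1=M_0^+$.

**Step 2: run it to the leak.** Apply $(\theta,w)$ $\tau_1$ times. By Lemma 3, $T_{1+\tau_1}=M^+_{\tau_1}$. By (4) the residue of $\tau_1$ is $N-1$ and $\beta(\tau_1)=2$, so this set consists of $(2,e^*)$ and of $(b,w)$ for even $b\ne 2$.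

**Step 3: leak.** Apply $(1,p)$ to gain an element of the other class. Row $0$ has value $w$ and $h(0,b')=[0,c(b')]$, so it gives all $(b',p)$ with $b'$ odd. Row $2$ has value $e^*$, so $h(2,0)=1$, $h(2,1)=2$, and $h(2,b')\in\{2,3\}$ for $b'\ge2$; it gives exactly $(0,p)$. Rows $b\ge4$ have first component at least $4$. Hence $T_{2+\tau_1}=(B_1\cup\{0\})\times\{p\}$.

**Step 4: start the second clock, on all of $B$.** Apply $(0,w)$. The elements of $T_{2+\tau_1}$ with $q(b)=0$ are $(0,p)$ and $(1,p)$; they give the two complementary classes. With (G) at $b_0$, $T_{3+\tau_1}=M'^+_0$.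

**Step 5: run it to the collision.** Apply $(\theta,w)$ $\tau_2$ times. By Lemma 3, $T_{3+\tau_1+\tau_2}=M'^+_{\tau_2}$, which by (4) consists of $(3,e^*)$ and of $(b,w)$ for $b\ne 3$.

**Step 6: collide.** Apply $(2,p)$. By (Δ), $f((3,e^*),(0,p))=(2,p)$; by (F2), $f((2,w),(0,p))=(2,p)$. So $(0,p)$ has multiplicity at least $2$ in $T_{4+\tau_1+\tau_2}=T_{K+1}$.

By (1) there is a diamond of length $K$, so by the Garden of Eden theorem the automaton is non-surjective. With Section 9, its shortest diamond has length exactly $K=(4\kappa-5)N+1$. This proves Theorem 1. $\blacksquare$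

The two words can be read off by going backwards, and then checked directly. By (4), $\tau_1\theta=-2-\theta$ and $\tau_2\theta=-3-\theta$. Write $\to$ for one letter and $\Rightarrow$ for a run with all image letters $(\theta,w)$. The words are
$$(0,p)\to(b_0,e_0)\Rightarrow(2,e^*)\to(0,p)\to(-1-\theta,w)\Rightarrow(2,w)\to(0,p),$$
$$(0,p)\to(-2-\theta,w)\Rightarrow(0,w)\to(1,p)\to(b_0,e_0)\Rightarrow(3,e^*)\to(0,p),$$
where the first runs have $\tau_1$ steps and the second runs $\tau_2$ steps. The image letters at the five arrows outside or between the runs agree in turn: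

- First letter: $(1,w)$ in both words. In the first, $b_0$ is odd and (G) turns $e_0$ into $w$. In the second, $-2-\theta$ is odd and different from $b_0=-\theta$.
- After the first run: $f((2,e^*),(0,p))=(1,p)$ by (Δ), and $f((0,w),(1,p))=([0,0+1],p)=(1,p)$.
- Start of the second run: $f((0,p),(-1-\theta,w))=(0,w)$, since $-1-\theta$ is even and hence different from $b_0$; and $f((1,p),(b_0,e_0))=([0,1+1],w)=(0,w)$ by (G).
- Last letter: $f((2,w),(0,p))=(2,p)=f((3,e^*),(0,p))$.

(The runs themselves count as the remaining arrow in each half.) The mark travels along the first word in the first run and along the second word in the second run, and the middle words have $(\tau_1+1)+1+(\tau_2+1)=K$ letters.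

## 11. Choosing $\kappa$, $N$ and $s$

**Proof of Corollary 2.** Each part is Theorem 1 with suitable parameters.

**Part 1.** Take $\kappa=4$, $N=5$ (coprime to $8$), $s=1$. Then $n=8\cdot 7=56$ and $K=11\cdot5+1=56>55=n-1$.

**Part 2.** For fixed $\kappa$ we want $N$ as close to $\frac n{2\kappa}$ as coprimality easily allows. Let $2\kappa\mid n$ and $n\ge2\kappa(2\kappa+5)$. Let $N$ be the largest integer with $N\equiv 1\pmod{2\kappa}$ and $N\le\frac n{2\kappa}-2$. Such $N$ is coprime to $2\kappa$. Since $\frac n{2\kappa}-2\ge2\kappa+3$, we have $N\ge 2\kappa+1\ge 3$. Since every $2\kappa$ consecutive integers contain one that is $1$ modulo $2\kappa$, we have $N\ge\frac n{2\kappa}-2-(2\kappa-1)=\frac n{2\kappa}-1-2\kappa$. Put $s=\frac n{2\kappa}-1-N\ge 1$. Then $2\kappa(N+1+s)=n$, and Theorem 1 gives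
$$d(n)\ \ge\ (4\kappa-5)\Big(\frac n{2\kappa}-1-2\kappa\Big)+1=\Big(2-\frac5{2\kappa}\Big)n-(4\kappa-5)(2\kappa+1)+1 .$$
For $\kappa=3$ the condition on $n$ is $6\mid n$, $n\ge 66$, and the bound is $\frac76n-48$. This exceeds $n-1$ exactly when $n>282$, so $d(n)>n-1$ for every multiple of $6$ from $288$ on.

**Part 3.** Now let $\kappa$ grow with $n$. Take $N=2\kappa+1$, $s=1$. Then $n=2\kappa(2\kappa+3)=4\kappa^2+6\kappa$ and
$$K=(4\kappa-5)(2\kappa+1)+1=8\kappa^2-6\kappa-4=2n-18\kappa-4 .$$
Since $4\kappa^2\le n$, we have $2\kappa\le\sqrt n$, hence $d(n)\ge K\ge 2n-9\sqrt n-4$. Letting $\kappa\to\infty$ gives $\limsup d(n)/n\ge2$. If $d(n)\le cn+O(1)$ held with $c<2$, the limsup would be at most $c<2$, a contradiction. $\blacksquare$
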